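\title{One Spare Color Makes It NP-Hard to Two-Color Strongly Colorable Hypergraphs}

\begin{abstract}
A hypergraph is $t$-strongly colorable if its vertices can be colored with $t$ colors so that the vertices of each hyperedge receive distinct colors. We prove that for every $t\ge 4$ it is NP-hard to distinguish $(t-1)$-uniform hypergraphs that are $t$-strongly colorable from those that have no $2$-coloring without a monochromatic hyperedge. This proves a conjecture stated for $t\ge 6$ and classifies the corresponding problems for $k$-uniform hypergraphs: whenever the two cases are disjoint, the problem is in P for $t=k$ and NP-hard for $t>k$. The core of the proof is a combinatorial structure theorem for maps $f\colon[t]^n\to\{0,1\}$ that are not constant on any $t-1$ words differing pairwise in every coordinate. Hardness then follows from a layered form of label cover.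
\end{abstract}

\section{Introduction}\label{sec:intro}

A hypergraph is \emph{$k$-uniform} if each of its hyperedges consists of exactly $k$ vertices. Proper coloring of graphs extends to hypergraphs in two extreme ways. A hypergraph is \emph{$c$-colorable} if its vertices can be colored with $c$ colors so that no hyperedge is monochromatic. A $k$-uniform hypergraph is \emph{$t$-strongly colorable}, where $t\ge k$, if its vertices can be colored with $t$ colors so that no two vertices of a hyperedge receive the same color. For $k=2$ both notions are graph coloring. For larger $k$ the first asks for two different colors somewhere in each hyperedge, and the second asks for $k$ different colors. It is natural to ask whether the strong property helps to detect the weak one.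

For $t\ge k$, \emph{$[k,t,c]$-coloring} is the following promise problem. Given a $k$-uniform hypergraph $H$, distinguish the cases
\begin{itemize}
\item YES: $H$ is $t$-strongly colorable;
\item NO: $H$ is not $c$-colorable.
\end{itemize}
An algorithm solves a promise problem if it answers correctly on all inputs that fall into one of the two cases; on other inputs it may answer anything. A (polynomial-time many-one) \emph{reduction} between promise problems is a polynomial-time map that sends YES instances to YES instances and NO instances to NO instances, and a promise problem is \emph{NP-hard} if every language in NP reduces to it.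

We consider $c=2$. For fixed $k$, the promise is strongest when $t=k$. Then every hyperedge sees every color exactly once, and this is a linear condition: if $\varphi$ assigns real numbers with sum zero to the colors, then $\varphi$ of the color sums to zero over every hyperedge. Linear algebra therefore solves $[k,k,2]$-coloring (Lemma~\ref{lem:easy}). With $t=k+1$ each hyperedge misses one color, and the missing color depends on the hyperedge. The linear condition disappears, because a function on $k+1$ colors whose sum vanishes on every $k$-subset is constant and hence zero. This suggests hardness. On the other hand, for large $k$ the promise of $k+1$ colors is very close to the tractable one, and a hardness proof has only one spare color to work with. Since increasing $t$ only enlarges the YES case, $t=k+1$ is the decisive value.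

The following results are recorded in \cite{source}: $[t,t,2]$-coloring is solvable in polynomial time for all $t\ge2$; the problems $[3,4,2]$-coloring and $[4,5,2]$-coloring are NP-hard; and $[k,t,2]$-coloring is NP-hard for $t=\lceil 3k/2\rceil$. The hardness of $[t-1,t,2]$-coloring for $t\ge6$ is stated there as a conjecture that remains open. We prove it, by an argument that is uniform in $t$.

\begin{theorem}\label{thm:main}
For every integer $t\ge4$, $[t-1,t,2]$-coloring is NP-hard under polynomial-time many-one reductions.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $t\ge k\ge2$. The YES and NO cases of $[k,t,2]$-coloring are disjoint if and only if $t\le 2k-2$. In that range the problem is in P if $t=k$ and NP-hard if $t>k$.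
\end{theorem}

\begin{corollary}\label{cor:search}
Let $k\ge3$. Unless $\mathrm{P}=\mathrm{NP}$, no polynomial-time algorithm finds a $2$-coloring without monochromatic hyperedges of a given $(k+1)$-strongly colorable $k$-uniform hypergraph.
\end{corollary}

Indeed, such an algorithm, stopped after its time bound and followed by a check of its output, would solve $[k,k+1,2]$-coloring.

Section~\ref{sec:class} derives Theorem~\ref{thm:class} from Theorem~\ref{thm:main}. The proof of Theorem~\ref{thm:main} has two parts. The combinatorial part, Sections~\ref{sec:poly}--\ref{sec:assembly}, studies the $2$-colorings of a gadget hypergraph on $[t]^n$ and shows that each of them singles out a bounded set of coordinates. The second part, Section~\ref{sec:hard}, turns this into a reduction from gap label cover. The external inputs are the NP-hardness of gap label cover and K\"onig's theorem; both are recalled where they are used.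

\section{The classification, given Theorem~\ref{thm:main}}\label{sec:class}

The tractable case is known \cite{source}. We include a short proof because it shows what the spare color destroys.

\begin{lemma}\label{lem:easy}
For every $k\ge2$, $[k,k,2]$-coloring is in P.
\end{lemma}

\begin{proof}
Introduce a rational unknown $y_x$ for each vertex $x$ and the equation $\sum_{x\in e}y_x=0$ for each hyperedge $e$. Compute a basis of the solution space $Z$, and answer YES if and only if no coordinate $y_x$ vanishes identically on $Z$. If $H$ is $k$-strongly colored, put $y_x=k-1$ on the vertices of the first color and $y_x=-1$ elsewhere. Each hyperedge has exactly one vertex of the first color, so $y\in Z$; no entry of $y$ is zero, so the answer is YES. Conversely, suppose the answer is YES. A rational vector space is not a finite union of proper subspaces, so $Z$ contains a vector with no zero entry. Color each vertex by the sign of its entry. A vanishing sum of nonzero numbers contains both signs, so $H$ is $2$-colorable. Hence the answer is NO on every NO instance.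
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class} from Theorem~\ref{thm:main}]
Let $t\le 2k-2$, and split the $t$ colors of a strong coloring into two classes of size at most $k-1$. A hyperedge carries $k$ distinct colors, so it meets both classes, and the hypergraph is $2$-colorable. Let $t\ge 2k-1$. The complete $k$-uniform hypergraph on $t$ vertices is $t$-strongly colorable, but in any $2$-coloring some $k$ vertices share a color, so it lies in both cases.

The case $t=k$ is Lemma~\ref{lem:easy}. Let $k<t\le 2k-2$; this forces $k\ge3$. By Theorem~\ref{thm:main} with $k+1\ge4$ colors, $[k,k+1,2]$-coloring is NP-hard. A $(k+1)$-strongly colorable hypergraph is $t$-strongly colorable, and the NO cases of the two problems coincide, so the identity map reduces $[k,k+1,2]$-coloring to $[k,t,2]$-coloring.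
\end{proof}

\section{Polymorphisms and certificates}\label{sec:poly}

Fix $t\ge4$. The elements of $[t]=\{1,\dots,t\}$ are \emph{letters}. For a finite nonempty set $I$ of \emph{coordinates}, the elements of $[t]^I$ are \emph{words}, and two words $x,y$ are \emph{disjoint} if $x_i\ne y_i$ for all $i\in I$. We write $c^I$ for the constant word with letter $c$, and $x[w\to c]$ for the word $x$ with its entry at $w$ replaced by $c$. A family of words is pictured as the rows of an array; the words are pairwise disjoint exactly when no column repeats a letter.

The gadget of the reduction is the hypergraph on $[t]^I$ whose hyperedges are the sets of $t-1$ pairwise disjoint words. Each coordinate $i$ gives a strong coloring $x\mapsto x_i$ with $t$ colors, which is how a label $i$ will be encoded. To decode, we have to understand all $2$-colorings of the gadget.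

\begin{definition}
A \emph{polymorphism} is a map $f\colon[t]^I\to\{0,1\}$ such that no $t-1$ pairwise disjoint words have the same $f$-value. We put $u(c)=f(c^I)$. For a map $\pi\colon I\to J$, the \emph{minor} $f^\pi\colon[t]^J\to\{0,1\}$ is given by $f^\pi(x)=f(x\circ\pi)$.
\end{definition}

Constant words are pairwise disjoint, so $u$ takes each value at most $t-2$ times, hence each value at least twice. If $x,y$ are disjoint then so are $x\circ\pi$ and $y\circ\pi$, and $c^J\circ\pi=c^I$. Thus a minor of a polymorphism is a polymorphism with the same $u$. Also $(f^\pi)^\sigma=f^{\sigma\circ\pi}$.

One would like every polymorphism to depend on few coordinates. This is false, as Example~\ref{ex:wild} shows. What survives is a statement about the restriction of $f$ to two well-chosen letters.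

\begin{definition}
A \emph{type} is an ordered pair $(a,b)$ of distinct letters; there are $r=t(t-1)$ types. A set $S\subseteq I$ is an \emph{$(a,b)$-certificate} of $f$ if $u(a)\ne u(b)$ and $f(x)=u(a)$ for every $x\in\{a,b\}^I$ that equals $a$ on $S$.
\end{definition}

So $S$ is an $(a,b)$-certificate if writing $a$ on $S$ wins the contest between $a$ and $b$, whatever is written elsewhere.

\begin{lemma}\label{lem:cert}
Let $f\colon[t]^I\to\{0,1\}$ be a polymorphism.
\begin{itemize}
\item[(a)] If $S$ is an $(a,b)$-certificate of $f$ and $\pi\colon I\to J$, then $\pi(S)$ is an $(a,b)$-certificate of $f^\pi$.
\item[(b)] Every $(a,b)$-certificate of $f$ meets every $(b,a)$-certificate of $f$. In particular, certificates are nonempty.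
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $x\in\{a,b\}^J$ equals $a$ on $\pi(S)$, then $x\circ\pi$ equals $a$ on $S$, so $f^\pi(x)=u(a)$. (b) If an $(a,b)$-certificate $S$ were disjoint from a $(b,a)$-certificate $S'$, the word equal to $a$ on $S$ and to $b$ elsewhere would have both values $u(a)$ and $u(b)$. The last claim follows because $I$ is a $(b,a)$-certificate whenever $u(a)\neq u(b)$.
\end{proof}

Put $K=2t$ and $N=2t^2$, and call a set of coordinates \emph{small} if it has at most $K$ elements. A type $(a,b)$ is \emph{good} for $f$ if $f$ has a small $(a,b)$-certificate but does not have $N$ pairwise disjoint small $(a,b)$-certificates. For a good type, the union of a maximal disjoint family of small certificates is a bounded set that meets every small certificate, and by Lemma~\ref{lem:cert}(a) such sets are compatible with minors. This is all that decoding will need.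

\begin{proposition}\label{prop:struct}
Every polymorphism has a good type.
\end{proposition}

\begin{example}\label{ex:wild}
Let $t\ge6$, fix a coordinate $i_0$, and let $g\colon[t]^I\to\{0,1\}$ be arbitrary. Put $f(x)=1$ if $x_{i_0}\in\{1,2\}$, $f(x)=0$ if $x_{i_0}\in\{3,4\}$, and $f(x)=g(x)$ otherwise. Column $i_0$ of $t-1$ pairwise disjoint words misses only one letter, so it contains one of $1,2$ and one of $3,4$; hence $f$ is a polymorphism. The type $(1,3)$ is good: $\{i_0\}$ is both a $(1,3)$- and a $(3,1)$-certificate, so every $(1,3)$-certificate contains $i_0$. Other types can fail in either way. If $g(x)=1$ exactly when the letter $5$ occurs in $x$, every singleton is a $(5,6)$-certificate. If $g(x)=1$ exactly when more than half of the entries of $x$ equal $5$, all $(5,6)$- and $(6,5)$-certificates have at least $|I|/2$ elements. So the good type has to be found, and it depends on $f$.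
\end{example}

\begin{example}\label{ex:threshold}
The proposition fails if $t-1$ words are replaced by $t$ words, in accordance with Lemma~\ref{lem:easy}. Let $n=|I|$ be indivisible by $t$, and put $f(x)=1$ exactly when the letter $1$ occurs more than $n/t$ times in $x$. In $t$ pairwise disjoint words the letter $1$ occurs once per column, $n$ times in all, so the words cannot all have more than $n/t$ occurrences and cannot all have fewer. Every certificate has type $(1,c)$ or $(c,1)$ and more than $n/t$ elements, so for large $n$ none is small. This $f$ is not a polymorphism in our sense: it vanishes on the $t-1$ constant words $c^I$ with $c\neq1$.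
\end{example}

\section{Four letters, and what is missing for five}\label{sec:small}

The proof of Proposition~\ref{prop:struct} is by contradiction: if no type is good, we build $t-1$ pairwise disjoint words with a common value. The basic building block is a word whose value we can set at will. We say that $f$ \emph{switches} at $(z,w)$ \emph{between} the letters $p$ and $q$ if $f(z[w\to p])\ne f(z[w\to q])$. Switches are found by walking through a cube.

\begin{lemma}\label{lem:walk}
Let $Q=\prod_{i\in I}Q_i\subseteq[t]^I$ with $1\le|Q_i|\le2$ for all $i$. If $f$ is not constant on $Q$, there are $z\in Q$ and $w\in I$ with $|Q_w|=2$ such that $f$ switches at $(z,w)$ between the two letters of $Q_w$.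
\end{lemma}

\begin{proof}
Join two words of $Q$ with different values by changing one coordinate at a time; the value changes at some step.
\end{proof}

For $z\in\{a,b\}^I$ let $\bar z$ be the word obtained from $z$ by exchanging $a$ and $b$.

\subsection*{The case $t=4$}
Here $u$ takes each value exactly twice, say $u(a)=u(a')=1$ and $u(b)=u(b')=0$. By Lemma~\ref{lem:walk} applied to $\{a',b'\}^I$, there are $z_1\in\{a',b'\}^I$ and $v\in I$ such that $f$ switches at $(z_1,v)$ between $a'$ and $b'$. For $i\neq v$ let $\eta_i$ be the letter of $\{a',b'\}$ other than $z_1(i)$. We claim that $f$ restricted to $\{a,b\}^I$ depends only on the coordinate $v$. Otherwise $f$ switches at some $(z,w)$ between $a$ and $b$, with $z\in\{a,b\}^I$ and $w\ne v$. Consider the three words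
\[
\begin{array}{c|ccc}
 & v & w & i\notin\{v,w\}\\ \hline
z_1 & a'\text{ or }b' & z_1(w) & z_1(i)\\
z & z_v & a\text{ or }b & z_i\\
\bar z[w\to\eta_w] & \bar z_v & \eta_w & \bar z_i
\end{array}
\]
No column repeats a letter, however the two choices are made. Make them so that the first two words take the value of the third. This gives three pairwise disjoint words of equal value, a contradiction. Hence $\{v\}$ is both an $(a,b)$- and a $(b,a)$-certificate, every $(a,b)$-certificate contains $v$, and $(a,b)$ is good.

The spare letter is what makes this work. The word $\bar z$ is the natural companion of $z$, but it would occupy one of $a,b$ at $w$ and block the switch. It steps aside to the letter $\eta_w$, which nobody else uses in that column.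

\subsection*{The case $t=5$}
Start in the same way, with a switch at $(z_1,v)$ on two letters of different $u$-value. Three letters remain, and since $u$ takes each value at most three times, they do not all have the same $u$-value; say $u(a)=1$ and $u(b)=u(b')=0$. We need four words. To aim for the value $0$, use $z_1$, a switch $(z,w)$ between $a$ and $b$, the word $\bar z[w\to\eta_w]$, and the constant word $b'^I$. This succeeds only if $\bar z[w\to\eta_w]$ has value $0$, which we cannot arrange. To aim for the value $1$, both $b$ and $b'$ have to be overruled with the single letter $a$. Suppose that there are an $(a,b)$-certificate $S$ and an $(a,b')$-certificate $S'$ that are disjoint and avoid $v$. With $c,d$ the two letters of $z_1$, consider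
\[
\begin{array}{c|cccc}
 & v & i\in S & i\in S' & \text{other }i\\ \hline
z_1 & c\text{ or }d & z_1(i) & z_1(i) & z_1(i)\\
\text{word of }b & b & a & b & b\\
\text{word of }b' & b' & b' & a & b'\\
\text{word of }a & a & \eta_i & \eta_i & a
\end{array}
\]
The first word can be set to $1$, and the next two have value $1$. The letter $a$ is lent out on $S$ and on $S'$, and its own word steps aside to the spare letter there. This succeeds if the last word still has value $1$.

Three things are therefore needed: control over the values of words that contain the spare letters $\eta_i$; a link between the failure of the first construction and the existence of the certificates for the second; and a way to distribute all remaining letters among such constructions with one common target value. The first two come from taking as many compatible switches as possible (Section~\ref{sec:switch}), the third is a matching statement (Section~\ref{sec:cover}).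

\section{Maximal switch systems}\label{sec:switch}

Let $f\colon[t]^I\to\{0,1\}$ be a polymorphism.

\begin{definition}
A \emph{switch system of order $k\ge0$} consists of a set $\Lambda\subseteq[t]$ of $k+1$ letters, distinct coordinates $v_1,\dots,v_k$ forming a set $V$, and words $z_1,\dots,z_k\in\Lambda^I$ such that
\begin{itemize}
\item[(S1)] for $i\notin V$ the letters $z_1(i),\dots,z_k(i)$ are distinct; the remaining letter of $\Lambda$ is denoted by $\eta_i$;
\item[(S2)] for each $j$ the letters $z_l(v_j)$ with $l\neq j$ are distinct; the two remaining letters of $\Lambda$ are denoted by $c_j,d_j$;
\item[(S3)] for each $j$, $f$ switches at $(z_j,v_j)$ between $c_j$ and $d_j$.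
\end{itemize}
\end{definition}

The entry of $z_j$ at $v_j$ plays no role. Filling these entries with $c_j$ or $d_j$ gives $k$ pairwise disjoint words with any prescribed values. They use only $k+1$ letters, so the system keeps the one spare letter per column inside $\Lambda$: off $V$ it is $\eta_i$ and is available to other words, and at $v_j$ it is consumed by the switch.

Any single letter is a switch system of order $0$, and the order is at most $t-1$. Fix a switch system of maximum order $k$, and let
\[
D=[t]\setminus\Lambda,\qquad A=\{a\in D: u(a)=1\},\qquad B=\{b\in D: u(b)=0\},
\]
so that $k+|D|=t-1$. We need exactly one more word for each letter of $D$. Maximality says that no further switch is compatible with the system, and by Lemma~\ref{lem:walk} this makes $f$ constant on certain cubes. The first lemma lets a constant word step aside to the spare letters anywhere off $V$.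

\begin{lemma}\label{lem:const}
Let $c\in D$. If $x$ equals $c$ on $V$ and $x_i\in\{\eta_i,c\}$ for all $i\notin V$, then $f(x)=u(c)$.
\end{lemma}

\begin{proof}
These words form a cube that contains $c^I$. If $f$ is not constant on it, there are $x$ in the cube and $w\notin V$ such that $f$ switches at $(x,w)$ between $\eta_w$ and $c$. Put $\Lambda'=\Lambda\cup\{c\}$, $z_{k+1}=x$ and $v_{k+1}=w$. For $i\notin V\cup\{w\}$, the old words use $\Lambda\setminus\{\eta_i\}$ and $x_i\in\{\eta_i,c\}$, so (S1) holds. At $v_j$ with $j\le k$ the new word has the new letter $c$, so the letters are distinct and $c_j,d_j$ still remain. At $w$ the old words use $\Lambda\setminus\{\eta_w\}$, so $\eta_w$ and $c$ remain, and these are the letters between which $f$ switches at $(x,w)$. We have a switch system of order $k+1$, contrary to maximality.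
\end{proof}

Let $a\in A$ and $b\in B$. An \emph{$ab$-switch} is a pair $(z,w)$ with $z\in\{a,b\}^I$ and $w\notin V$ such that $f$ switches at $(z,w)$ between $a$ and $b$. Its \emph{partner} is the word $\bar z[w\to\eta_w]$, as in the case $t=4$. The second lemma determines the value of the partner when $z$ is constant on $V$.

\begin{lemma}\label{lem:partner}
Let $(z,w)$ be an $ab$-switch. If $z$ equals $a$ on $V$, the partner has value $0$. If $z$ equals $b$ on $V$, the partner has value $1$.
\end{lemma}

\begin{proof}
Let $c\in\{a,b\}$ be the letter of $\bar z$ on $V$; we show that the partner has value $u(c)$. Let $Q$ be the cube of words $x$ that equal $c$ on $V$, with $x_w=\eta_w$ and $x_i\in\{\eta_i,\bar z_i\}$ for $i\notin V\cup\{w\}$. It contains the partner. It also contains the word equal to $c$ on $V$ and to $\eta_i$ at all $i\notin V$, which has value $u(c)$ by Lemma~\ref{lem:const}. So it suffices to show that $f$ is constant on $Q$.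

Otherwise there are $y\in Q$ and $w'\notin V\cup\{w\}$ such that $f$ switches at $(y,w')$ between $\eta_{w'}$ and $\bar z_{w'}$. Put $\Lambda'=\Lambda\cup\{a,b\}$, $(z_{k+1},v_{k+1})=(z,w)$ and $(z_{k+2},v_{k+2})=(y,w')$. We check the columns.
\begin{itemize}
\item For $i\notin V\cup\{w,w'\}$, the old words use $\Lambda\setminus\{\eta_i\}$, the word $z$ has $z_i\in\{a,b\}$, and $y_i\in\{\eta_i,\bar z_i\}$. These letters are distinct.
\item At $v_j$ with $j\le k$, the words $z$ and $y$ have $a$ and $b$ in some order, so $c_j,d_j$ remain.
\item At $w$, the old words use $\Lambda\setminus\{\eta_w\}$ and $y$ has $\eta_w$, so $a,b$ remain for the switch of $z$.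
\item At $w'$, the old words use $\Lambda\setminus\{\eta_{w'}\}$ and $z$ has $z_{w'}$, so $\eta_{w'},\bar z_{w'}$ remain for the switch of $y$.
\end{itemize}
This is a switch system of order $k+2$, contrary to maximality.
\end{proof}

An $ab$-switch whose partner has value $\theta$ turns the two letters $a,b$ into two words of value $\theta$, at the price of the spare letter in column $w$. Different pairs need different columns, so we record whether many columns are available. For $(a,b)\in A\times B$ and $\theta\in\{0,1\}$, let $W_\theta(a,b)$ be the set of coordinates $w\notin V$ for which some $ab$-switch $(z,w)$ has a partner of value $\theta$, and define the \emph{label}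
\[
\Theta_{ab}=\{\theta\in\{0,1\} : |W_\theta(a,b)|\ge t\}.
\]
The next lemma is the link between the two constructions of Section~\ref{sec:small}: a value missing from the label produces a small certificate for the opposite value.

\begin{lemma}\label{lem:label}
Let $(a,b)\in A\times B$. If $0\notin\Theta_{ab}$, then $V\cup W_0(a,b)$ is a small $(a,b)$-certificate. If $1\notin\Theta_{ab}$, then $V\cup W_1(a,b)$ is a small $(b,a)$-certificate.
\end{lemma}

\begin{proof}
Let $0\notin\Theta_{ab}$ and $S=V\cup W_0(a,b)$. Then $|S|\le 2(t-1)\le K$. The words of $\{a,b\}^I$ that equal $a$ on $S$ form a cube containing $a^I$. If $f$ is not constant on it, Lemma~\ref{lem:walk} gives an $ab$-switch $(z,w)$ with $w\notin S$ and $z$ equal to $a$ on $V$. By Lemma~\ref{lem:partner} its partner has value $0$, so $w\in W_0(a,b)\subseteq S$, a contradiction. Hence $f=u(a)$ on the cube. For the second claim use the cube of words equal to $b$ on $V\cup W_1(a,b)$; a switch in it has a partner of value $1$ by the second half of Lemma~\ref{lem:partner}.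
\end{proof}

So far $f$ was an arbitrary polymorphism. From now until the end of Section~\ref{sec:assembly} we suppose that $f$ has no good type, that is:
\begin{itemize}
\item[(H)] whenever $f$ has a small certificate of some type, it has $N$ pairwise disjoint small certificates of that type.
\end{itemize}

\begin{lemma}\label{lem:H}
Assume \textup{(H)} and let $(a,b)\in A\times B$. Then $\Theta_{ab}\neq\emptyset$. If $\Theta_{ab}=\{1\}$, there are $N$ pairwise disjoint small $(a,b)$-certificates. If $\Theta_{ab}=\{0\}$, there are $N$ pairwise disjoint small $(b,a)$-certificates.
\end{lemma}

\begin{proof}
The last two claims follow from Lemma~\ref{lem:label} and (H). If $\Theta_{ab}=\emptyset$, the same argument gives $N$ pairwise disjoint $(a,b)$-certificates and a $(b,a)$-certificate $S'$ with $|S'|\le K<N$. Each of the $N$ sets meets $S'$ by Lemma~\ref{lem:cert}(b), which is impossible.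
\end{proof}

\section{A covering lemma}\label{sec:cover}

Suppose we aim for the common value $1$. Letters of $A$ cost nothing, since their constant words have value $1$. Each $b\in B$ needs a helper $g(b)\in A$. If $1\in\Theta_{g(b)b}$, the helper can serve $b$ by a switch, but then it is used up: the switch and its partner occupy $g(b)$ in columns that we do not control. A helper $a$ can serve several letters $b$ only through disjoint certificates, which we have when $\Theta_{ab}=\{1\}$. The following definition records these constraints for both target values.

Let $A,B$ be disjoint finite sets, possibly empty, with a set $\emptyset\neq\Theta_{ab}\subseteq\{0,1\}$ for each $(a,b)\in A\times B$.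
\begin{itemize}
\item A \emph{$1$-cover} is a map $g\colon B\to A$ with $1\in\Theta_{g(b)b}$ for all $b$, such that $\Theta_{g(b)b}=\{1\}$ whenever $g(b)$ has at least two preimages.
\item A \emph{$0$-cover} is a map $g\colon A\to B$ with $0\in\Theta_{ag(a)}$ for all $a$, such that $\Theta_{ag(a)}=\{0\}$ whenever $g(a)$ has at least two preimages.
\end{itemize}
For $A=\{a\}$, as in the case $t=5$, one of them exists for a simple reason: if $0\in\Theta_{ab}$ for some $b$, then $a\mapsto b$ is a $0$-cover, and otherwise all labels are $\{1\}$ and the constant map to $a$ is a $1$-cover. In general the same alternative is applied to the part of $A$ where a matching fails. We use K\"onig's theorem: in a finite bipartite graph, the maximum size of a matching equals the minimum size of a vertex cover, that is, of a set of vertices meeting every edge.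

\begin{lemma}\label{lem:cover}
There is a $1$-cover or a $0$-cover.
\end{lemma}

\begin{proof}
We use induction on $|A|+|B|$. If $B=\emptyset$ the empty map is a $1$-cover, and if $A=\emptyset$ it is a $0$-cover. Let both sets be nonempty. Exchanging $A$ with $B$ and $1$ with $0$ exchanges the two notions, so we may assume $|A|\le|B|$.

Let $G$ be the bipartite graph of the pairs $(a,b)$ with $0\in\Theta_{ab}$. A matching of $G$ that covers $A$ is an injective $0$-cover. Suppose there is none. Then a maximum matching $M$ has at most $|A|-1$ edges, and by K\"onig's theorem there is a vertex cover $Y$ with $|Y|=|M|$. Put $A_1=A\setminus Y$ and $B_1=B\cap Y$. Then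
\[
|A_1|=|A|-|Y|+|B_1|\ge|B_1|+1 .
\]
A pair $(a,b)$ with $a\in A_1$ and $b\in B\setminus B_1$ avoids $Y$, so it is not an edge, and $\Theta_{ab}=\{1\}$ because labels are nonempty. Since $|B_1|<|A_1|\le|A|\le|B|$, the induction hypothesis applies to $(A_1,B_1)$.

Suppose it gives a $1$-cover $g\colon B_1\to A_1$. As $|B_1|<|A_1|$, there is $a_0\in A_1\setminus g(B_1)$. Put $g(b)=a_0$ for all $b\in B\setminus B_1$. The new pairs have label $\{1\}$ and the preimages of the other elements are unchanged, so $g$ is a $1$-cover for $(A,B)$.

Suppose it gives a $0$-cover $g\colon A_1\to B_1$. The $|Y|$ edges of $M$ are disjoint and each meets $Y$, so each contains exactly one vertex of $Y$ and every vertex of $Y$ lies on one of them. Hence $M$ matches every vertex of $A\setminus A_1=A\cap Y$ to a vertex of $B\setminus Y=B\setminus B_1$. Extend $g$ by this matching. The new pairs have $0$ in their label, and the new images are distinct and lie outside $B_1$, so each has one preimage. Thus $g$ is a $0$-cover for $(A,B)$.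
\end{proof}

\section{Proof of Proposition~\ref{prop:struct}}\label{sec:assembly}

Suppose that $f$ has no good type, and keep the notation of Section~\ref{sec:switch}. By Lemmas~\ref{lem:H} and~\ref{lem:cover} the labels admit a $1$-cover or a $0$-cover. Replacing $f$ by $1-f$ preserves polymorphisms, certificates, switches and switch systems, and it exchanges $A$ with $B$, $W_0$ with $W_1$, and hence $0$-covers with $1$-covers. So we may assume that there is a $1$-cover $g\colon B\to A$. Call $a\in A$ \emph{idle}, a \emph{mate}, or a \emph{hub} according as $g^{-1}(a)$ has no element, one element, or at least two elements.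

\medskip\noindent\emph{Choosing the columns.} The spare letter can be spent only once in each column, so all columns where it is needed have to be different.

For each mate $a$, with $g^{-1}(a)=\{b\}$, we have $|W_1(a,b)|\ge t$, and there are at most $t-1$ mates. So we can choose distinct coordinates $w_a\in W_1(a,b)$; they lie outside $V$. Let $(z^a,w_a)$ be an $ab$-switch whose partner has value $1$.

For each hub $a$ and each $b\in g^{-1}(a)$ we have $\Theta_{ab}=\{1\}$. Choose, one after another, small $(a,b)$-certificates $S_b$ that are pairwise disjoint and avoid $V$ and all $w_a$. This is possible. The coordinates $v_j$, the coordinates $w_a$ and the sets $S_b$ number at most $k+|D|=t-1$ together, so at any time at most $(t-1)K<N$ coordinates are forbidden, and one of the $N$ pairwise disjoint certificates given by Lemma~\ref{lem:H} contains none of them.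

\medskip\noindent\emph{The words.}
\begin{enumerate}
\item For $j=1,\dots,k$: the word $z_j$, with its entry at $v_j$ chosen in $\{c_j,d_j\}$ so that the value is $1$.
\item For each mate $a$, with $g^{-1}(a)=\{b\}$: the word $z^a$, with its entry at $w_a$ chosen in $\{a,b\}$ so that the value is $1$, and the partner $\overline{z^a}[w_a\to\eta_{w_a}]$, which has value $1$ by the choice of the switch.
\item For each hub $a$ and each $b\in g^{-1}(a)$: the \emph{word of $b$}, equal to $a$ on $S_b$ and to $b$ elsewhere. It has value $u(a)=1$ because $S_b$ is an $(a,b)$-certificate.
\item For each hub $a$: the \emph{word of $a$}, equal to $\eta_i$ for $i\in\bigcup_{b\in g^{-1}(a)}S_b$ and to $a$ elsewhere. The sets $S_b$ avoid $V$, so it has value $u(a)=1$ by Lemma~\ref{lem:const}.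
\item For each idle $a$: the constant word $a^I$, of value $1$.
\end{enumerate}
Items 2--5 contain one word for each letter of $D$, a mate and its preimage accounting for two words together. So there are $k+|D|=t-1$ words, all of value $1$.

\medskip\noindent\emph{Disjointness.} Say that the words of items 2--5 are \emph{in normal position} in a column if the two words of each mate $a$ carry $a$ and its preimage in some order, and every other word carries its own letter. A word leaves normal position only at a coordinate $w_a$ or in a set $S_b$, and these places are pairwise disjoint and disjoint from $V$. There are four kinds of columns.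
\begin{itemize}
\item At $i$ outside $V$, all $w_a$ and all $S_b$: item 1 uses $\Lambda\setminus\{\eta_i\}$, and the other words use each letter of $D$ once.
\item At $v_j$: item 1 uses all of $\Lambda$ except one of $c_j,d_j$, and the other words use each letter of $D$ once.
\item At $w_a$, with $g^{-1}(a)=\{b\}$: item 1 uses $\Lambda\setminus\{\eta_{w_a}\}$; the two words of the mate $a$ use one of $a,b$ and $\eta_{w_a}$; the other words use each letter of $D\setminus\{a,b\}$ once.
\item At $i\in S_b$, with $a=g(b)$ a hub: item 1 uses $\Lambda\setminus\{\eta_i\}$; the word of $b$ has $a$; the word of $a$ has $\eta_i$; the other words use each letter of $D\setminus\{a,b\}$ once.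
\end{itemize}
No column repeats a letter. We have found $t-1$ pairwise disjoint words of value $1$, which contradicts the definition of a polymorphism. This proves Proposition~\ref{prop:struct}. \qed

\begin{remark}
The hypothesis that only $t-1$ words are needed enters through the count $k+|D|=t-1$, which holds because a switch system reserves one letter more than it has words. The bound $t\ge4$ is not used in the argument. It makes the statement meaningful: for $t=3$ there are no polymorphisms, since two of the three constant words have the same value, and the two cases of $[2,3,2]$-coloring overlap.
\end{remark}

\section{The reduction from label cover}\label{sec:hard}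

\subsection*{Selecting coordinates}
For every polymorphism $f$ fix a good type $\tau(f)$ and an inclusion-maximal family $\mathcal{F}(f)$ of pairwise disjoint small certificates of $f$ of this type, and let $\mathrm{sel}(f)$ be the union of $\mathcal{F}(f)$. The family is nonempty and has fewer than $N$ members, each nonempty and small. Hence
\[
1\le|\mathrm{sel}(f)|\le\kappa,\qquad \kappa=NK .
\]

\begin{lemma}\label{lem:sel}
If $f'=f^\pi$ and $\tau(f)=\tau(f')$, then $\pi(\mathrm{sel}(f))\cap\mathrm{sel}(f')\neq\emptyset$.
\end{lemma}

\begin{proof}
Take $S\in\mathcal{F}(f)$. By Lemma~\ref{lem:cert}, $\pi(S)$ is a nonempty small certificate of $f'$ of type $\tau(f')$. If it were disjoint from $\mathrm{sel}(f')$, it would be a new member that can be added to $\mathcal{F}(f')$, contrary to maximality.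
\end{proof}

\subsection*{Label cover}
An instance consists of a bipartite multigraph $(U,W,E)$, label sets $L_U$ and $L_W$, and a map $\pi_e\colon L_U\to L_W$ for each edge $e$. A \emph{labeling} $\lambda$ assigns an element of $L_U$ to each vertex of $U$ and an element of $L_W$ to each vertex of $W$; it \emph{satisfies} an edge $e$ with ends $y\in U$, $w\in W$ if $\pi_e(\lambda(y))=\lambda(w)$. The PCP theorem (Arora--Safra; Arora--Lund--Motwani--Sudan--Szegedy) and Raz's parallel repetition theorem give the following.

\begin{theorem}[gap label cover]\label{thm:lc}
For every $\varepsilon>0$ there is $m$ such that, for instances with label sets of size at most $m$, it is NP-hard to distinguish the case that some labeling satisfies all edges (YES) from the case that no labeling satisfies more than an $\varepsilon$ fraction of the edges (NO).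
\end{theorem}

The natural reduction places a gadget on each vertex and glues gadgets along edges so that a $2$-coloring yields polymorphisms with $f_w=f_y^{\pi_e}$. Labels chosen at random from $\mathrm{sel}(f_y)$ and $\mathrm{sel}(f_w)$ then satisfy $e$ with probability at least $\kappa^{-2}$, provided that $\tau(f_y)=\tau(f_w)$. Nothing guarantees this: all of $U$ might select one type and all of $W$ another. The remedy is to replace edges by chains of $r+1$ vertices, where $r$ is the number of types, in which every pair of members is constrained. Two members of a chain then have the same type.

\subsection*{Layers and chains}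
Choose $\varepsilon>0$ with $\binom{r+1}{2}\varepsilon<\kappa^{-2}$, let $m$ be as in Theorem~\ref{thm:lc}, and take an instance. For $0\le i\le r$, \emph{layer $i$} is the set $W^i\times U^{r-i}$, and each of its elements $x$ has the label set $L_x=L_W^i\times L_U^{r-i}$. A tuple $(e_1,\dots,e_r)\in E^r$, where $e_s$ has ends $y_s\in U$ and $w_s\in W$, defines a \emph{chain} $x_0,\dots,x_r$ with
\[
x_i=(w_1,\dots,w_i,y_{i+1},\dots,y_r),
\]
together with maps $\pi_{ij}\colon L_{x_i}\to L_{x_j}$ for $i<j$, which apply $\pi_{e_s}$ to component $s$ for $i<s\le j$ and leave the other components unchanged. Thus $\pi_{ij}=\pi_{j-1,j}\circ\dots\circ\pi_{i,i+1}$.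

\begin{lemma}\label{lem:layers}
In the NO case, for every assignment $\lambda$ of labels $\lambda(x)\in L_x$ to the elements of all layers and all $i<j$, the probability that $\pi_{ij}(\lambda(x_i))=\lambda(x_j)$ is at most $\varepsilon$, when $(e_1,\dots,e_r)$ is uniform in $E^r$.
\end{lemma}

\begin{proof}
Fix all $e_s$ with $s\neq i+1$. Then $x_i$ is determined by its component $y_{i+1}$, and $x_j$ is determined by its component $w_{i+1}$, since $i<i+1\le j$. Define a labeling $\lambda'$ of the original instance: $\lambda'(y)$ is component $i+1$ of $\lambda(x_i)$ when $y_{i+1}=y$, and $\lambda'(w)$ is component $i+1$ of $\lambda(x_j)$ when $w_{i+1}=w$. If $\pi_{ij}(\lambda(x_i))=\lambda(x_j)$, then comparing components $i+1$ shows that $\lambda'$ satisfies $e_{i+1}$. As $\lambda'$ does not depend on $e_{i+1}$, this has probability at most $\varepsilon$. Averaging over the fixed edges gives the claim.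
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:main}}
We reduce the problem of Theorem~\ref{thm:lc} to $[t-1,t,2]$-coloring. For each element $x$ of each layer take the vertices $(x,\alpha)$ with $\alpha\in[t]^{L_x}$ and the hyperedges $\{(x,\alpha^1),\dots,(x,\alpha^{t-1})\}$ for all pairwise disjoint $\alpha^1,\dots,\alpha^{t-1}$. For every chain, every $i<r$ and every $\beta\in[t]^{L_{x_{i+1}}}$, identify $(x_{i+1},\beta)$ with $(x_i,\beta\circ\pi_{i,i+1})$; that is, pass to the classes of the equivalence relation generated by these pairs. If the vertices of every hyperedge lie in distinct classes, output the resulting $(t-1)$-uniform hypergraph. Otherwise output the complete $(t-1)$-uniform hypergraph on $2t-3$ vertices, which is not $2$-colorable because one color class has at least $t-1$ vertices. There are $|E|^r$ chains, at most $(|U|+|W|)^r$ layer elements, and at most $t^{m^r}$ vertices per gadget. Since $t$, $r$ and $m$ are constants, the construction takes polynomial time.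

\medskip\noindent\emph{YES instances.} Let $\lambda$ satisfy all edges, and extend it componentwise to the layers. Then $\pi_{i,i+1}(\lambda(x_i))=\lambda(x_{i+1})$ in every chain. Color $(x,\alpha)$ by $\alpha_{\lambda(x)}\in[t]$. Identified vertices receive the same color, because
\[
(\beta\circ\pi_{i,i+1})_{\lambda(x_i)}=\beta_{\pi_{i,i+1}(\lambda(x_i))}=\beta_{\lambda(x_{i+1})},
\]
so the color is constant on classes. The vertices of a hyperedge receive distinct colors, since their words are pairwise disjoint. In particular they lie in distinct classes, the exceptional output does not occur, and the output is $t$-strongly colorable.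

\medskip\noindent\emph{NO instances.} Suppose that the output is $2$-colorable; we show that the instance is not a NO instance. The output is not the exceptional one. Let $f_x(\alpha)\in\{0,1\}$ be the color of the class of $(x,\alpha)$. Each $f_x$ is a polymorphism, because no hyperedge is monochromatic. The identifications say that $f_{x_{i+1}}=f_{x_i}^{\pi_{i,i+1}}$ in every chain, and composing minors gives $f_{x_j}=f_{x_i}^{\pi_{ij}}$ for all $i<j$.

Choose $\lambda(x)\in\mathrm{sel}(f_x)$ uniformly and independently for all layer elements $x$. Call a chain \emph{hit} if $\pi_{ij}(\lambda(x_i))=\lambda(x_j)$ for some $i<j$. Fix a chain. It has $r+1$ members and there are $r$ types, so $\tau(f_{x_i})=\tau(f_{x_j})$ for some $i<j$. By Lemma~\ref{lem:sel} there is $p\in\mathrm{sel}(f_{x_i})$ with $\pi_{ij}(p)\in\mathrm{sel}(f_{x_j})$. The elements $x_i$ and $x_j$ lie in different layers, so their labels are independent, and with probability at least $\kappa^{-2}$ we have $\lambda(x_i)=p$ and $\lambda(x_j)=\pi_{ij}(p)$. Thus every chain is hit with probability at least $\kappa^{-2}$, and by averaging some fixed $\lambda$ hits at least a $\kappa^{-2}$ fraction of the tuples in $E^r$. For a NO instance, Lemma~\ref{lem:layers} and a union bound over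 the pairs $i<j$ bound this fraction by $\binom{r+1}{2}\varepsilon<\kappa^{-2}$. So NO instances are mapped to hypergraphs that are not $2$-colorable, and Theorem~\ref{thm:main} is proved. \qed

\begin{thebibliography}{1}

\bibitem{source}
\emph{New Hardness Results For Graph And Hypergraph Colorings},
\texttt{http://eccc.weizmann.ac.il/report/2016/029/download}

\end{thebibliography}
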